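# A graph with a flower at every vertex and no Hamilton cycle

## 1. Flowers, and what a vertex of degree at most three forces

All graphs are finite, undirected, without loops or multiple edges.

Suppose you must visit every vertex of a graph by a closed walk that repeats no edge, and you are allowed to pass through one chosen vertex $u$ several times, while every other vertex is visited exactly once. Suppose you can do this for *every* choice of $u$. Can you then also do it with no repetition at all?

**Definition (flower).** A subgraph is *eulerian* if it is connected and every vertex has even degree in it. Let $G$ be a graph of order $n\ge 3$ and $u\in V(G)$. A *flower at $u$* is a spanning eulerian subgraph $F$ of $G$ with $d_F(u)\ge 2$ and $d_F(v)=2$ for every $v\ne u$. The vertex $u$ is its *center*. The graph $G$ has the *flower property* if it has a flower at $u$ for every $u\in V(G)$.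

If $d_F(u)=2k$, then $F$ is the union of $k$ cycles through $u$, pairwise sharing only $u$. Indeed, leave $u$ along an edge of $F$; all other vertices have degree 2, so the walk is forced and must return to $u$. By connectedness every vertex is met in this way. Call these cycles *petals*. A flower with one petal is a Hamilton cycle.

As an example, take two triangles sharing a vertex $c$. The whole graph is a flower at $c$ with two petals. At any other vertex $u$ there is no flower: in a flower at $u$ every vertex has degree at least 2, so both edges at each of the four vertices other than $c$ are used, which uses all six edges and gives $c$ degree 4, although $c$ is not the center. So this graph does not have the flower property.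

A Hamilton cycle is a flower at each of its vertices, so every hamiltonian graph has the flower property. The statement to be examined is the converse.

**Conjecture (The Flower Conjecture).** A graph $G$ has the flower property if and only if $G$ is hamiltonian.

The source of the problem is "The flower conjecture in special classes of graphs". We shall call a non-hamiltonian graph with the flower property a *counterexample*.

Here is the easy special case.

**Proposition 1.** Let $G$ have the flower property and a vertex $u$ with $d(u)\le 3$. Then $G$ is hamiltonian.

*Proof.* Let $F$ be a flower at $u$. Then $d_F(u)$ is even, at least 2 and at most 3, so it is 2. Hence $F$ is a connected 2-regular spanning subgraph, that is, a Hamilton cycle. $\square$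

What changes when all degrees are at least 4? The center may now really have degree 4, and we have two petals to combine instead of one cycle. For each $u$ we get a different flower, and nothing says that any one of them has a single petal. Before looking at that, let us see how far equally short arguments go.

## 2. Bipartite graphs and graphs with a cut of at most two vertices

**Proposition 2.** A bipartite graph with the flower property is hamiltonian.

*Proof.* Let the parts be $U$ and $V$. Both are nonempty, since a graph with a flower is connected and has order at least 3. Let $F$ be a flower at some $u\in U$. Count $E(F)$ from each part: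
$$|E(F)|=2|U|+(d_F(u)-2)=2|V|.$$
Since $d_F(u)\ge2$, we get $|U|\le|V|$. A flower at a vertex of $V$ gives $|V|\le|U|$. So $|U|=|V|$, and then the displayed equation gives $d_F(u)=2$. Thus $F$ is a Hamilton cycle. $\square$

Small cuts need one tool, which will return several times.

**Even cut fact.** Let $F$ be a spanning eulerian subgraph of $G$ and let $K$ be a nonempty proper subset of $V(G)$. Then the number of edges of $F$ leaving $K$ is even and at least 2. Indeed, the sum of $d_F(v)$ over $v\in K$ is even and equals twice the number of edges of $F$ inside $K$ plus the number leaving $K$; so the latter is even. It is positive because $F$ is connected and spanning.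

A graph is *$k$-connected* if it has more than $k$ vertices and stays connected after the removal of any fewer than $k$ vertices.

**Proposition 3.** If $G$ has the flower property and is not 3-connected, then $G$ is hamiltonian.

*Proof.* The graph $G$ is connected, because it has a flower. If $|V(G)|=3$, all degrees are at most 2 and Proposition 1 applies. Let $|V(G)|\ge4$. Since $G$ is connected and not 3-connected, it has a vertex cut of size 1 or 2.

**Step 1: there is no cut vertex.** Suppose $x$ is one, and take a flower $F$ at some $u\ne x$, so $d_F(x)=2$. Let $K$ be the vertex set of a component of $G-x$. The edges of $F$ leaving $K$ all end in $x$, and by the even cut fact there are at least 2 of them. There are at least two components, so $d_F(x)\ge4$, a contradiction.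

**Step 2: a cut $\{x,y\}$ is crossed by a flower in the way a Hamilton cycle would cross it.** Let $\{x,y\}$ be a cut, $D$ the vertex set of a component of $G-\{x,y\}$, and $R=V(G)\setminus(D\cup\{x,y\})\ne\emptyset$. No edge of $G$ joins $D$ to $R$. Take a flower $F$ at some $u\in D$. Then $d_F(x)=d_F(y)=2$. The edges of $F$ leaving $D$, and those leaving $R$, all end in $\{x,y\}$. Each of these two numbers is at least 2, and their sum is at most $d_F(x)+d_F(y)=4$. So both equal 2. All degree at $x$ and $y$ is now used up, so $xy\notin E(F)$.

Could both edges leaving $R$ end in $x$? Then both $F$-edges at $x$ go to $R$, and no edge of $F$ leaves $R\cup\{x\}$, contradicting the even cut fact. The same holds for $y$. So each of $x$ and $y$ sends exactly one edge of $F$ to $R$.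

**Step 3: read off a Hamilton path on the side away from the center.** Consider the part of $F$ induced on $R\cup\{x,y\}$. In it $x$ and $y$ have degree 1. Each vertex of $R$ has degree 2, because $u\notin R$ and its $F$-edges stay inside $R\cup\{x,y\}$. So this graph is an $x$–$y$ path together with possibly some cycles inside $R$. Such a cycle would be a whole component of $F$ not containing $u$, which is impossible. So $G[R\cup\{x,y\}]$ has a Hamilton $x$–$y$ path.

**Step 4: exchange the sides.** Steps 2 and 3 used only that $D$ and $R$ are nonempty, have no edges between them, and with $\{x,y\}$ make up $V(G)$. This is symmetric. Starting from a flower at a vertex of $R$ we obtain a Hamilton $x$–$y$ path of $G[D\cup\{x,y\}]$. The two paths share only $x$ and $y$ and both have interior vertices, so their union is a Hamilton cycle of $G$. $\square$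

So a counterexample must have minimum degree at least 4, be 3-connected, and not be bipartite. The results to be proved are that counterexamples exist, and that two of these bounds cannot be raised.

**Theorem 4.** There is a non-hamiltonian graph with the flower property. Hence the Flower Conjecture is false.

**Theorem 5.**

1. For every even $n\ge40$ there is a non-hamiltonian graph of order $n$ with the flower property. For every $k$ there is a $k$-connected one. These graphs can be chosen 3-chromatic and such that at every vertex $u$ there is a flower with $d_F(u)=4$ (the smallest degree above 2). The example of order 40 has minimum degree 4.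
2. Conversely, every counterexample to the conjecture has minimum degree at least 4, is 3-connected and is not bipartite. So the conjecture holds for graphs with $\delta\le3$, for graphs that are not 3-connected, and for bipartite graphs. By part 1, the bounds $\delta\ge4$ and $\chi\ge3$ for counterexamples are best possible.

The first two sentences of part 2 are Propositions 1, 2 and 3. The rest of the lecture is about part 1.

## 3. Petal switching, toughness, and where each one stops

**Trying to prove the conjecture.** Take a flower at $u$ with two petals. Let $a,b$ be the neighbors of $u$ in the first petal and $c,d$ those in the second. If $ac\in E(G)$, delete $ua$ and $uc$ from the flower. What remains is a Hamilton path running from $a$ along the first petal to $b$, then through $u$ to $d$, and along the second petal to $c$. Adding $ac$ gives a Hamilton cycle. The same works with any edge between $\{a,b\}$ and $\{c,d\}$. The attempt stops when there is no edge between $\{a,b\}$ and $\{c,d\}$. So in a counterexample, every two-petal flower must have its two pairs of center-neighbors completely non-adjacent.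

**Trying to disprove it.** The first certificate of non-hamiltonicity one thinks of is toughness. A graph is *1-tough* if deleting any vertex cut $W$ leaves at most $|W|$ components. For example, $K_{2,3}$ is not 1-tough, since deleting its part of size 2 leaves three components. A hamiltonian graph is 1-tough. But this certificate is not available: it is known (Kaneko and Ota) that the flower property implies that $G$ is 1-tough and has a 2-factor, that is, a 2-regular spanning subgraph. The toughness part can be seen in two lines. Given a cut $W$, take a flower $F$ at a vertex $u\notin W$. By the even cut fact each component of $G-W$ sends at least two edges of $F$ to $W$, and at most $2|W|$ edges of $F$ meet $W$, so there are at most $|W|$ components.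

Although toughness cannot be *violated*, it can be *tight*. Suppose deleting $S$ leaves exactly $|S|$ components. The same count then shows that a Hamilton cycle has exactly two edges leaving each component. We have total control over how the cycle meets each component. The plan is to use components for which "exactly two edges leave" has a further consequence.

## 4. Balanced complete bipartite blocks as one-bit switches

Let $B=K_{m,m}$ with $m\ge2$ and parts $P,Q$, sitting inside a larger graph.

**Lemma 6.**

1. Suppose a Hamilton cycle $C$ of the larger graph has exactly two edges leaving $V(B)$, and no edges of the larger graph join two vertices of $P$ or two vertices of $Q$. Then one of the two edges leaves from $P$ and the other from $Q$.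
2. $B$ has a Hamilton cycle, and a Hamilton path with one end in $P$ and one in $Q$. For each vertex $w$ of $B$, the graph $B-w$ has a Hamilton path whose two ends are distinct and lie in the part not containing $w$.

*Proof.* For (1), let $\mathrm{out}(P)$ and $\mathrm{out}(Q)$ be the numbers of leaving edges with an end in $P$ and in $Q$. Summing degrees in $C$ over $P$ and over $Q$,
$$2m=e_C(P,Q)+\mathrm{out}(P)=e_C(P,Q)+\mathrm{out}(Q). \tag{1}$$
So $\mathrm{out}(P)=\mathrm{out}(Q)$, and as the sum is 2, both are 1.

For (2), write $P=\{p_1,\dots,p_m\}$ and $Q=\{q_1,\dots,q_m\}$. The path $p_1q_1p_2q_2\cdots p_mq_m$ is a Hamilton path from $P$ to $Q$. As $m\ge2$, adding $q_mp_1$ gives a Hamilton cycle. If $w\in Q$, number $Q$ so that $w=q_m$; then $p_1q_1\cdots q_{m-1}p_m$ is the required path, and $p_1\ne p_m$. The case $w\in P$ is symmetric. $\square$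

So a Hamilton cycle that visits a block once must enter on one side and leave on the other. A flower has a way around this rule in *one* block $B_0$. It may run $s\,w\,s'$ through a single vertex $w\in P$, entering and leaving on the *same* side, and leave the rest of $B_0$ to a second petal.

This suggests a parity design. Arrange the blocks so that "different sides at every block" is impossible by parity, while "different sides at every block but one" is possible, for every choice of the exceptional block. Then there would be no Hamilton cycle, but flowers centered everywhere. The difficulty to be met is that a Hamilton cycle need not traverse our arrangement in the order we have in mind; it may turn back. The proof of non-hamiltonicity therefore cannot follow a cycle around; it will count edges.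

## 5. The ring of blocks

Fix an integer $t\ge1$. Indices $i$ run over $\{1,2,3,4\}$ modulo 4.

**Single vertices.** For each $i$ take disjoint sets $X_i,Y_i$ with $|X_i|=|Y_i|=t$, and put $A_i=X_i\cup Y_i$. Let $S=A_1\cup A_2\cup A_3\cup A_4$. Then $|S|=8t$, and $S$ is independent.

**Blocks.** Take four families of blocks with
$$|\mathcal B_1|=1,\qquad|\mathcal B_2|=2t,\qquad|\mathcal B_3|=4t-1,\qquad|\mathcal B_4|=2t, \tag{2}$$
$8t$ blocks in all. Each block $B$ is a complete bipartite graph with parts $P_B,Q_B$ of equal size $m_B\ge2$. Different blocks are disjoint and have no edges between them.

**Edges between blocks and $S$.** All joins are complete.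

- For $B\in\mathcal B_i$ with $i\in\{2,3,4\}$: $P_B$ is joined to $X_i\cup Y_{i+1}$, and $Q_B$ is joined to $Y_i\cup X_{i+1}$.
- For $B\in\mathcal B_1$: $P_B$ is joined to $X_1\cup X_2$, and $Q_B$ is joined to $Y_1\cup Y_2$.

There are no other edges. Call the graph $G$. Its order is $8t+2\sum_Bm_B$.

So the picture is a ring $A_1,\mathcal B_1,A_2,\mathcal B_2,A_3,\mathcal B_3,A_4,\mathcal B_4$, back to $A_1$. The family $\mathcal B_1$ is connected with the opposite twist to the other three.

For $Z\in\{P,Q\}$ let $N_S(Z_B)$ be the set of vertices of $S$ joined to $Z_B$. If $B\in\mathcal B_i$, then $N_S(P_B)$ and $N_S(Q_B)$ partition $A_i\cup A_{i+1}$, and we can read off: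

(O) For $B\in\mathcal B_i$ and $j\in\{i,i+1\}$, one of $X_j,Y_j$ lies in $N_S(P_B)$ and the other in $N_S(Q_B)$.

The smallest member has $t=1$ and all $m_B=2$. Then $X_i=\{\xi_i\}$ and $Y_i=\{\eta_i\}$, there are eight single vertices, and the families consist of $1,2,3,2$ blocks, each a 4-cycle $K_{2,2}$. The order is $8+8\cdot4=40$.

**The parity behind the twist.** Imagine a cycle that goes once around the ring, visits every block once, and uses different sides at each block. Between two visits to vertices of $A_i$ through one block, (O) says the class ($X$ or $Y$) must switch. So inside $A_i$ the classes alternate, and since $|X_i|=|Y_i|$, if we enter $A_i$ in class $z_i$ we leave it in the other class $\bar z_i$. Then we cross to $A_{i+1}$ through a block of $\mathcal B_i$. For $i=2,3,4$, the classes on the $P$-side are $X_i$ and $Y_{i+1}$, so different sides means *equal* classes, $z_{i+1}=\bar z_i$: the label changes. For $i=1$, the $P$-side has $X_1$ and $X_2$, so different sides means unequal classes, $z_2=z_1$: the label stays. Around the ring the label changes three times, which is odd, and this is impossible. One exceptional crossing turns three changes into two or four.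

**The sizes in (2).** Such a cycle would use one crossing block from each family, and $2t-1$ blocks between consecutive vertices inside each $A_i$. We take the inner blocks for $A_1$ from $\mathcal B_4$, those for $A_2$ from $\mathcal B_2$, and those for both $A_3$ and $A_4$ from $\mathcal B_3$. The totals are $1$, $2t$, $2(2t-1)+1=4t-1$ and $2t$. Notice that $|\mathcal B_1|$ is as small as possible and that $|\mathcal B_2|=|A_2|$ and $|\mathcal B_4|=|A_1|$. Those equalities will finish the proof of non-hamiltonicity.

## 6. Edge counts around the ring exclude a Hamilton cycle

**Proposition 7.** $G$ is not hamiltonian.

*Proof.* Suppose $C$ is a Hamilton cycle of $G$.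

**Step 1: exactly one edge of $C$ leaves each side of each block.** This is the tightness argument. All neighbors of vertices of $S$ lie in blocks, so $C$ has exactly $2|S|=16t$ edges between $S$ and the blocks. At least two edges of $C$ leave each block, and they all go to $S$. There are $8t$ blocks, so exactly two edges leave each. By Lemma 6(1), for every block $B$ one edge leaves from $P_B$ and one from $Q_B$.

**Step 2: turn the one-bit rule into linear equations.** We cannot assume that $C$ goes around the ring in order, so we count. Let
$$x_i,\quad y_i,\quad x_i',\quad y_i'$$
be the numbers of edges of $C$ between the blocks of $\mathcal B_i$ and $X_i$, $Y_i$, $X_{i+1}$, $Y_{i+1}$, respectively. Put $\Delta_i=x_i-y_i$ and $\Delta_i'=x_i'-y_i'$.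

By Step 1, over all $B\in\mathcal B_i$ as many edges leave from $P$-sides as from $Q$-sides. For $i=2,3,4$ the $P$-sides are joined to $X_i\cup Y_{i+1}$ and the $Q$-sides to $Y_i\cup X_{i+1}$, so
$$x_i+y_i'=y_i+x_i',\qquad\text{that is,}\qquad\Delta_i'=\Delta_i\quad(i=2,3,4). \tag{3}$$
For $i=1$ the $P$-side is joined to $X_1\cup X_2$ and the $Q$-side to $Y_1\cup Y_2$, so
$$x_1+x_1'=y_1+y_1',\qquad\text{that is,}\qquad\Delta_1'=-\Delta_1. \tag{4}$$

Each vertex of $X_{i+1}$ has both its $C$-edges going to blocks of $\mathcal B_i$ or $\mathcal B_{i+1}$, and so does each vertex of $Y_{i+1}$. Hence $x_i'+x_{i+1}=2t=y_i'+y_{i+1}$, and subtracting,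
$$\Delta_{i+1}=-\Delta_i'\quad\text{for all }i. \tag{5}$$

**Step 3: go around the ring once.** This is the three-changes parity, now valid for any cycle. From (5) and (4), $\Delta_2=-\Delta_1'=\Delta_1$. From (5) and (3), $\Delta_3=-\Delta_2$, $\Delta_4=-\Delta_3$ and $\Delta_1=-\Delta_4$. Therefore
$$\Delta_1=-\Delta_4=\Delta_3=-\Delta_2=-\Delta_1,$$
so $\Delta_1=0$, and by (4) also $\Delta_1'=0$. In other words, $x_1=y_1$ and $x_1'=y_1'$.

**Step 4: the single block of $\mathcal B_1$ is not crossed.** Since $|\mathcal B_1|=1$, Step 1 gives $x_1+y_1+x_1'+y_1'=2$. With Step 3 this reads $2x_1+2x_1'=2$, so one of $x_1,x_1'$ is 0. Hence either $x_1'=y_1'=0$ or $x_1=y_1=0$: both edges leaving the block of $\mathcal B_1$ go to the same $A_i$.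

**Step 5: an uncrossed $\mathcal B_1$ disconnects $C$.** What could still happen is a cycle that goes along the ring and comes back without ever crossing $\mathcal B_1$. The sizes of $\mathcal B_2$ and $\mathcal B_4$ forbid it.

*Case $x_1'=y_1'=0$.* No edge of $C$ joins $A_2$ to $\mathcal B_1$, so all $2|A_2|=4t$ edges of $C$ at $A_2$ go to blocks of $\mathcal B_2$. But exactly $2|\mathcal B_2|=4t$ edges of $C$ leave the blocks of $\mathcal B_2$. So these are the same edges, and no edge of $C$ leaves the set $A_2\cup\bigcup_{B\in\mathcal B_2}V(B)$, which is not all of $V(G)$. This contradicts the connectedness of $C$.

*Case $x_1=y_1=0$.* No edge of $C$ joins $A_1$ to $\mathcal B_1$, so all $2|A_1|=4t$ edges of $C$ at $A_1$ go to blocks of $\mathcal B_4$, and exactly $2|\mathcal B_4|=4t$ edges of $C$ leave the blocks of $\mathcal B_4$. So no edge of $C$ leaves $A_1\cup\bigcup_{B\in\mathcal B_4}V(B)\ne V(G)$, again a contradiction. $\square$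

## 7. A cyclic order with one exceptional block

Now we repair the parity by one exceptional block, and must be able to choose both the block and the side on which it is exceptional.

**Lemma 8.** Let $B_0$ be a block and $Z\in\{P,Q\}$. There is a cyclic sequence
$$s_1,B^1,s_2,B^2,\dots,s_{8t},B^{8t}\qquad(s_{8t+1}=s_1)$$
that lists every vertex of $S$ once and every block once, such that:

- if $B^r\ne B_0$, then one of $s_r,s_{r+1}$ lies in $N_S(P_{B^r})$ and the other in $N_S(Q_{B^r})$;
- if $B^r=B_0$, then $s_r,s_{r+1}\in N_S(Z_{B_0})$.

*Proof.* Let $B_0\in\mathcal B_j$. For a label $z\in\{X,Y\}$ let $\bar z$ be the other label. The sequence will traverse $A_1,A_2,A_3,A_4$ in turn, entering $A_i$ in class $z_i$ and leaving it in class $\bar z_i$. The labels $z_1,\dots,z_4$ will be chosen in Step 4.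

**Step 1: fill each $A_i$.** List the $2t$ vertices of $A_i$ alternately from the two classes, starting in class $z_i$; the list then ends in class $\bar z_i$. Between consecutive vertices insert one block each, $2t-1$ blocks in all. Take them from $\mathcal B_4$ for $A_1$, from $\mathcal B_2$ for $A_2$, from $\mathcal B_3$ for $A_3$, and from a disjoint part of $\mathcal B_3$ for $A_4$. Each of these blocks is joined to the $A_i$ in which it is used, and it stands between vertices of opposite classes of $A_i$. By (O) it satisfies the first requirement.

**Step 2: place the crossing blocks and check that every block is used once.** Between the last vertex of $A_i$ and the first of $A_{i+1}$ insert one *crossing* block of $\mathcal B_i$. The number of blocks used is $1$ from $\mathcal B_1$, $(2t-1)+1=2t$ from $\mathcal B_2$, $2(2t-1)+1=4t-1$ from $\mathcal B_3$, and $(2t-1)+1=2t$ from $\mathcal B_4$. These are the numbers in (2), so every block can be used exactly once. All blocks of one family have the same neighbors in $S$ on the corresponding sides, so we may let $B_0$ be the crossing block of $\mathcal B_j$.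

**Step 3: translate the requirement at a crossing into labels.** The crossing block $B$ of $\mathcal B_i$ stands between a vertex of class $\bar z_i$ in $A_i$ and a vertex of class $z_{i+1}$ in $A_{i+1}$.

For $i\in\{2,3,4\}$ we have $N_S(P_B)=X_i\cup Y_{i+1}$. The two vertices are on different sides (one in $N_S(P_B)$, one in $N_S(Q_B)$) exactly when their classes are equal, $z_{i+1}=\bar z_i$. If $z_{i+1}=z_i$, both lie in $N_S(P_B)$ when $\bar z_i=X$, and both lie in $N_S(Q_B)$ when $\bar z_i=Y$.

For $i=1$ we have $N_S(P_B)=X_1\cup X_2$. The two vertices are on different sides exactly when their classes are unequal, $z_2=z_1$. If $z_2=\bar z_1$, both lie in $N_S(P_B)$ when $\bar z_1=X$, and both lie in $N_S(Q_B)$ when $\bar z_1=Y$.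

**Step 4: choose the labels.** We need different sides at the crossing of $\mathcal B_i$ for $i\ne j$, and the same side, namely $Z$, at the crossing of $\mathcal B_j$.

If $j\in\{2,3,4\}$: the label must change in the steps $z_i\to z_{i+1}$ with $i\in\{2,3,4\}\setminus\{j\}$, and must stay in the steps $i=j$ and $i=1$. That is two changes.

If $j=1$: the label must change in the steps $i=2,3,4$, and also in the step $i=1$. That is four changes.

In both cases the number of changes around the cycle is even. So, starting from any value of $z_j$, the prescribed changes determine the other labels and return to the starting value. Thus $z_j$ is free; choose it so that $\bar z_j=X$ if $Z=P$ and $\bar z_j=Y$ if $Z=Q$. By Step 3 both end vertices at $B_0$ then lie in $N_S(Z_{B_0})$. $\square$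

**Example.** Take $t=1$, $j=1$, $Z=P$. Then $\bar z_1=X$, so $z_1=Y$, and all four steps change: $z_2=X$, $z_3=Y$, $z_4=X$. Writing $[i]$ for a block of $\mathcal B_i$, the sequence is
$$\eta_1\,[4]\,\xi_1\,[1]\,\xi_2\,[2]\,\eta_2\,[2]\,\eta_3\,[3]\,\xi_3\,[3]\,\xi_4\,[3]\,\eta_4\,[4]\,(\eta_1).$$
The counts are $1,2,3,2$. At the crossing $[1]$ both $\xi_1$ and $\xi_2$ are joined to the $P$-side. At the crossing between $\eta_2$ and $\eta_3$, $\eta_2$ is on the $Q$-side and $\eta_3$ on the $P$-side. Between $\xi_3$ and $\xi_4$ the sides are $P$ and $Q$, and between $\eta_4$ and $\eta_1$ they are $Q$ and $P$.

## 8. A two-petal flower at every vertex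

**Step 1: from a sequence to a large cycle.** Take a sequence as in Lemma 8 for $(B_0,Z)$, and choose any $w\in Z_{B_0}$. For each $B^r\ne B_0$, one of $s_r,s_{r+1}$ is joined to all of $P_{B^r}$ and the other to all of $Q_{B^r}$. By Lemma 6(2), $B^r$ has a Hamilton path with one end in each part. So we may replace $s_r,B^r,s_{r+1}$ by a path from $s_r$ to $s_{r+1}$ whose interior is a Hamilton path of $B^r$. For $B_0$ use the path $s_r\,w\,s_{r+1}$, which exists because both $s_r$ and $s_{r+1}$ lie in $N_S(Z_{B_0})$. The result is a cycle $C(B_0,Z,w)$ of $G$ with vertex set
$$\bigl(V(G)\setminus V(B_0)\bigr)\cup\{w\}.$$
All that is left over is $B_0-w$, and this must go into a second petal through the desired center.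

**Step 2: the center lies in a block.** Let $u\in Z_{B_0}$ with $Z\in\{P,Q\}$. Let $F$ be the union of $C(B_0,Z,u)$ and a Hamilton cycle of $B_0$, which exists by Lemma 6(2). The two cycles share exactly the vertex $u$ and together cover $V(G)$. So $F$ is connected and spanning, $d_F(u)=4$, and all other degrees are 2. It is a flower at $u$.

**Step 3: the center lies in $S$.** Let $u\in S$. All families are nonempty, so there is a block $B_0$ with a neighbor of $u$; say $u\in N_S(Z'_{B_0})$, and let $Z$ be the other letter, so $\{Z,Z'\}=\{P,Q\}$. Choose $w\in Z_{B_0}$ and take $C(B_0,Z,w)$. It contains all of $S$, in particular $u$. By Lemma 6(2), $B_0-w$ has a Hamilton path with two distinct ends $a,a'$ in $Z'_{B_0}$. Since $u$ is joined to all of $Z'_{B_0}$, this path together with $ua$ and $ua'$ is a cycle. It meets $C(B_0,Z,w)$ exactly in $u$, and together the two cycles cover $V(G)$. Their union is a flower at $u$ with $d_F(u)=4$.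

So $G$ has the flower property, and by Proposition 7 it is not hamiltonian. This proves Theorem 4. $\square$

It is worth checking against Section 3 that petal switching cannot be applied to these flowers. In Step 2, say with $u\in P_{B_0}$, the neighbors of $u$ in one petal lie in $Q_{B_0}$ and those in the other lie in $N_S(P_{B_0})$, which is disjoint from $N_S(Q_{B_0})$; so there is no edge between the pairs. The case $u\in Q_{B_0}$ is the same. In Step 3, $u\notin N_S(Z_{B_0})$, so $u$ is not one of the two neighbors of $w$ on the large cycle. Hence the neighbors of $u$ on that cycle lie in blocks other than $B_0$, and these have no edges to $a,a'\in B_0$.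

## 9. Orders, minimum degree, connectivity and chromatic number

We prove part 1 of Theorem 5. By Sections 6 to 8 every graph $G$ of Section 5, for all $t\ge1$ and all $m_B\ge2$, is a counterexample, and at each vertex it has a flower with center of degree 4. It remains to choose parameters.

**Orders.** With $t=1$ the order is $8+2\sum_Bm_B$, where the eight integers $m_B\ge2$ are arbitrary. The sum takes every integer value from 16 on, so every even $n\ge40$ occurs.

**Minimum degree of the example of order 40.** Let $t=1$ and all $m_B=2$. A vertex in $P_B$ or $Q_B$ has 2 neighbors in its block and $2t=2$ in $S$, so its degree is 4. A vertex of $A_i$ is joined to one side of every block of $\mathcal B_{i-1}\cup\mathcal B_i$. Any two cyclically consecutive families contain at least $1+2=3$ blocks together, so its degree is at least $2\cdot3=6$. Hence $\delta=4$.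

**Connectivity.** Given $k\ge 1$, take $t\ge k$ and all $m_B\ge\max(k,2)$. Then $G$ has more than $k$ vertices. Consider the *classes* $X_i,Y_i,P_B,Q_B$. Each has at least $k$ vertices. Any two classes are either completely joined or have no edges between them. Let the *class graph* have the classes as vertices, two being adjacent when they are joined. It is connected: each $P_B$ is adjacent to $Q_B$, and for $B\in\mathcal B_i$ each of $X_i,Y_i,X_{i+1},Y_{i+1}$ is adjacent to $P_B$ or to $Q_B$, so one can move around the whole ring.

Delete a set $W$ with $|W|<k$. Every class keeps at least one vertex. Let $v,v'$ be two remaining vertices. In the class graph there is a walk of length at least 1 from the class of $v$ to the class of $v'$; if the two classes coincide, go to an adjacent class and back. Choose a remaining vertex in each intermediate class of the walk. Consecutive classes are completely joined, so this gives a walk from $v$ to $v'$ in $G-W$. Hence $G-W$ is connected, and $G$ is $k$-connected.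

**Chromatic number.** The sets $S$, $\bigcup_BP_B$ and $\bigcup_BQ_B$ are independent, so $\chi(G)\le3$. By Proposition 2 the graph $G$, being a non-hamiltonian graph with the flower property, is not bipartite. Therefore $\chi(G)=3$.

This proves part 1. For part 2, Propositions 1, 3 and 2 say that every counterexample has $\delta\ge4$, is 3-connected, and is not bipartite, that is, has $\chi\ge3$. The example of order 40 attains both $\delta=4$ and $\chi=3$, so these two bounds are best possible. This completes the proof of Theorem 5. $\square$
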